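
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\numberwithin{equation}{section}

\title{The degree of indecomposability of a bipartite distance-regular graph}


\begin{abstract}
Let $N$ be the incidence matrix, of order $v$, of a bipartite distance-regular graph of valency $k$. We prove that every $i\times j$ submatrix of zeros of $N$ satisfies $i+j\le v-k+1$, so that the degree of indecomposability of $N$ is $k-1$; this was conjectured in \emph{The Combinatorics of Dom de Caen}. For $k\ge3$ we also determine all cases of equality: apart from zero submatrices with one row or one column there is, up to symmetry, exactly one, in the Desargues graph. The main tool is a count of the geodesics that cross the edge cut defined by a zero submatrix.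
\end{abstract}

\section{The question and the results}

Let $A$ be an $n\times n$ $(0,1)$-matrix. The \emph{degree of indecomposability} of $A$ is the largest integer $d$ with $0\le d\le n-1$ such that every $i\times j$ submatrix of zeros of $A$ (with $i,j\ge1$) satisfies $i+j\le n-d$, if there is such a $d$. If $A$ has no zero entry, the degree is $n-1$. By the Frobenius--K\"onig theorem, the ones of an $n\times n$ $(0,1)$-matrix contain a permutation matrix unless there is an $i\times j$ submatrix of zeros with $i,j\ge 1$ and $i+j\ge n+1$. Hence if $A$ has degree $d$, then whichever $d$ rows and $d$ columns we delete, the ones of the remaining matrix still contain a permutation matrix. The degree measures how robustly $A$ has this property.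

Let $\Gamma$ be a connected bipartite graph, regular of valency $k\ge1$, with color classes $X$ and $Y$. Both have the same size $v$. The \emph{incidence matrix} of $\Gamma$ is the $v\times v$ matrix $N$ with rows indexed by $X$, columns indexed by $Y$, and $N_{xy}=1$ if $x$ and $y$ are adjacent, $N_{xy}=0$ otherwise. The degree of indecomposability of $\Gamma$ is that of $N$. A \emph{zero pair} is a pair of nonempty sets $S\subseteq X$, $T\subseteq Y$ with no edge between them, that is, a submatrix of zeros of $N$. Throughout we write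
\[
 s=|S|,\qquad t=|T|,\qquad f=v-s-t ,
\]
and call $f$ the \emph{slack} of the pair. The slack is never negative, because the $ks$ edges at $S$ all end in the $v-t$ vertices of $Y\setminus T$. So the degree of indecomposability of $\Gamma$ is always defined.

If $v>k$, there is an obvious large zero pair: take one vertex $x\in X$ and all the vertices of $Y$ not adjacent to it. Here $s+t=1+(v-k)$, so the degree of indecomposability is at most $k-1$. When is this local obstruction the worst one? Not for all regular graphs. Take two copies of the complete bipartite graph $K_{k-1,k}$ and join their parts of size $k$ by a perfect matching. The result is bipartite and $k$-regular, is connected for $k\ge2$, and has $v=2k-1$. The two parts of size $k-1$ lie in different color classes and form a zero pair with $s+t=2k-2=v-1$, which exceeds $v-k+1$ as soon as $k\ge3$. This graph has a narrow bottleneck in the middle. One would guess that bottlenecks are excluded when the graph looks the same from every vertex in a strong sense.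

A connected graph is \emph{distance-regular} if, for any two vertices $x,y$ at distance $h$, the numbers of neighbors of $y$ at distance $h-1$ and at distance $h+1$ from $x$ depend only on $h$. It was conjectured in \cite{DdC} that the degree of indecomposability of a bipartite distance-regular graph is $k-1$. We prove this.

\begin{theorem}\label{thm:main}
Let $\Gamma$ be a bipartite distance-regular graph of valency $k$ with color classes of size $v$. Every zero pair satisfies $s+t\le v-k+1$, and the degree of indecomposability of $\Gamma$ is exactly $k-1$.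
\end{theorem}

The \emph{Desargues graph} has as vertices the $2$-subsets and the $3$-subsets of a $5$-set, with inclusion as adjacency. Two subsets of the same size are at distance $2$ or $4$ if they have $1$ or $2$ elements less in common than their size; a $2$-subset and a $3$-subset are at distance $1$, $3$ or $5$ if they have $2$, $1$ or $0$ elements in common. So the permutations of the $5$-set together with complementation act transitively on the ordered pairs of vertices at any given distance, and the graph is distance-regular. It has $k=3$, $v=10$ and diameter $5$.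

\begin{theorem}\label{thm:equality}
Let $\Gamma$ be a bipartite distance-regular graph of valency $k\ge3$ and diameter $D\ge3$. Every zero pair with $s,t\ge2$ satisfies $s+t\le v-k$, with exactly one exception. In the exception, $\Gamma$ is the Desargues graph, $s=t=4$ and $s+t=8=v-k+1$; up to interchanging the color classes, $S$ is the set of $2$-subsets containing a fixed point and $T$ is the set of $3$-subsets avoiding it.

Hence, for $k\ge3$ and $D\ge3$, equality in Theorem~\ref{thm:main} holds only if $s=1$, or $t=1$, or in the Desargues example.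
\end{theorem}

In terms of the slack, Theorem~\ref{thm:main} says $f\ge k-1$, and Theorem~\ref{thm:equality} says $f\ge k$ when $s,t\ge2$, with one exception. We prove the second theorem and deduce the first. The advantage is that once the pairs with $s=1$ or $t=1$ are set aside, a pair with $f=k-1$ is forced to have large $s$ and $t$.

\begin{corollary}\label{cor:matching}
In a bipartite distance-regular graph of valency $k$, deleting any $a\le k-1$ vertices from each color class leaves a bipartite graph with a perfect matching. If $v>k$, the bound $k-1$ is best possible.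
\end{corollary}

\begin{proof}
Note that $v-a\ge k-a\ge1$. If there were no perfect matching, then by the Frobenius--K\"onig theorem the remaining $(v-a)\times(v-a)$ matrix would have an $i\times j$ submatrix of zeros with $i,j\ge1$ and $i+j\ge v-a+1\ge v-k+2$, contrary to Theorem~\ref{thm:main}. If $v>k$, choose a vertex $x$, delete its $k$ neighbors, and delete $k$ vertices other than $x$ from the class of $x$. Then $x$ is isolated.
\end{proof}

\section{Conventions and standard facts}\label{sec:std}

Let $\Gamma$ be a bipartite distance-regular graph of valency $k$ and diameter $D$, and let $d(\cdot,\cdot)$ be the distance. We write $\Gamma_i(x)$ for the set of vertices at distance $i$ from $x$, $\Gamma(x)=\Gamma_1(x)$, and $N(S)$ for the set of vertices with a neighbor in $S$. For vertices $a,b$ let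
\[
 C(a,b)=\{\text{neighbors of } a \text{ closer to } b\}.
\]
If $d(a,b)=i$, then $|C(a,b)|=c_i$ depends only on $i$. Since $\Gamma$ is bipartite, each of the other $b_i=k-c_i$ neighbors of $a$ has distance $i+1$ from $b$. So
\[
 c_1=1,\qquad c_D=k,\qquad b_0=k,\qquad b_D=0,\qquad b_i>0\ \text{ for } i<D .
\]
In particular $c_i<k$ for $i<D$. Counting edges between $\Gamma_{i-1}(x)$ and $\Gamma_i(x)$ gives $k_{i-1}b_{i-1}=k_ic_i$ for $k_i=|\Gamma_i(x)|$. Hence, for $i\le D$ (and $D\ge2$ in the formula for $k_2$),
\[
 k_i=\frac{b_0b_1\cdots b_{i-1}}{c_1c_2\cdots c_i},\qquad k_2=\frac{k(k-1)}{c_2},\qquad v=\sum_{l\ge0}k_{2l}=\sum_{l\ge0}k_{2l+1},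
\]
where $k_i=0$ for $i>D$. Two inequalities will be used often:
\begin{equation}\label{eq:mono}
 c_i\le c_{i+1}\quad(1\le i<D),\qquad\qquad c_j\le b_i\quad (i,j\ge1,\ i+j\le D).
\end{equation}
For the first, let $d(x,z)=i+1$ and $x'\in C(x,z)$; then $C(z,x')\subseteq C(z,x)$. For the second, let $y$ be on a geodesic from $x$ to $z$ with $d(x,y)=i$, $d(y,z)=j$; the $c_j$ vertices of $C(y,z)$ are neighbors of $y$ at distance $i+1$ from $x$.

If $D\le2$, then vertices in different classes are at odd distance at most $2$, so $\Gamma=K_{k,k}$ and there are no zero pairs. If $D\ge3$, then $k\ge2$, and $v\ge k+k_3>k$.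

\subsection*{The cut defined by a zero pair}

Given a zero pair $(S,T)$, put
\[
 U=S\cup(Y\setminus T),\qquad W=T\cup(X\setminus S).
\]
There are no edges between $S$ and $T$, so every edge between $U$ and $W$ joins $Y\setminus T$ to $X\setminus S$ (Figure~\ref{fig:cut}). All $ks$ edges at $S$ end in $Y\setminus T$, and $k(v-t)$ edges meet $Y\setminus T$. Hence the number of edges between $U$ and $W$ is
\begin{equation}\label{eq:cut}
 e(U,W)=k(v-t)-ks=kf .
\end{equation}
The slack measures the cut: a zero pair contradicting the conjecture is a cut of this special shape with fewer than $k(k-1)$ edges.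

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,2) rectangle (2.2,3); \node at (1.1,2.5) {$S$};
\draw (5,2) rectangle (8,3); \node at (6.5,2.5) {$X\setminus S$};
\draw (0,0) rectangle (3,1); \node at (1.5,0.5) {$Y\setminus T$};
\draw (5.6,0) rectangle (8,1); \node at (6.8,0.5) {$T$};
\draw[thick] (1.1,2) -- (1.1,1); \node[left] at (1.1,1.5) {$ks$};
\draw[thick] (6.8,2) -- (6.8,1); \node[right] at (6.8,1.5) {$kt$};
\draw[thick] (3,1) -- (5,2); \node[above] at (3.4,1.35) {$kf$};
\draw[dashed] (4,-0.3) -- (4,3.3);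
\node at (1.5,-0.5) {$U$}; \node at (6.5,-0.5) {$W$};
\end{tikzpicture}
\caption{The cut of a zero pair $(S,T)$ in a $k$-regular bipartite graph with color classes $X$ (top) and $Y$ (bottom) of size $v$. Thick lines indicate where edges can occur, with their numbers; $f=v-|S|-|T|$. Every edge across the dashed line joins $Y\setminus T$ to $X\setminus S$.}
\label{fig:cut}
\end{figure}

\subsection*{Theorem~\ref{thm:equality} implies Theorem~\ref{thm:main}}

If $D\le2$, then $N$ has no zero entry and its degree is $v-1=k-1$. Let $D\ge3$. If $s=1$ then $T$ avoids the $k$ neighbors of the vertex of $S$, so $t\le v-k$; likewise $s\le v-k$ if $t=1$. In both cases $s+t\le v-k+1$. This value is attained by $S=\{x\}$, $T=Y\setminus\Gamma(x)$, so the degree is at most $k-1$. Let $s,t\ge2$. If $k\ge3$, then $s+t\le v-k+1$ by Theorem~\ref{thm:equality}. If $k=2$, then $f\ge1=k-1$ by \eqref{eq:cut}, because $\Gamma$ is connected. \qed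

\medskip
It remains to prove Theorem~\ref{thm:equality}. The hypothesis $k\ge3$ is needed there: for $k=2$ and $D\ge3$ the graph is a cycle of length $2v\ge6$, and equality in Theorem~\ref{thm:main} means $f=1$, i.e.\ exactly two edges join $U$ and $W$. So $U$ and $W$ are complementary arcs, here with $U$ starting and ending in $Y$, and such arcs give zero pairs with $s+t=v-1$ for every $s$ from $1$ to $v-2$.

\section{A small case by hand}\label{sec:small}

The method is already visible for $k=3$, $D=4$, $c_2=c_3=1$. An example is the graph of the $15$ pairs and the $15$ partitions into three pairs of a $6$-set, with inclusion as adjacency. Two disjoint pairs lie in exactly one common partition, two distinct partitions share at most one pair, and if a pair $p$ is not in a partition $\pi$, then $\pi$ has exactly one pair disjoint from $p$.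

Here $k_2=6$, $k_3=12$, $k_4=8$, $v=15$. Suppose that there is a zero pair with $s,t\ge2$ and $s+t\ge v-k+1=13$. Deleting vertices while keeping $s,t\ge2$, we may assume $s+t=13$, so $f=2$.

\emph{Small sets expand.} Two vertices have at most one common neighbor. If $s=2$, then $|N(S)|\ge 6-1=5$, and if $s=3$, then $|N(S)|\ge9-3=6$. As $N(S)\cap T=\emptyset$, in both cases $f\ge|N(S)|-s\ge3$, a contradiction. So $s\ge4$, and likewise $t\ge4$. Since $s+t=13$, it follows that $st\ge4\cdot9=36$.

\emph{Few geodesics cross the cut.} Let $x\in S$, $y\in T$. They are not adjacent, so $d(x,y)=3$, and as $c_2=c_3=1$ there is exactly one geodesic $(x,y',x',y)$. Here $y'\notin T$ and $x'\notin S$, so the middle edge $y'x'$ is one of the $kf=6$ edges of the cut. An edge is the middle edge of only $2\cdot2=4$ geodesics from $X$ to $Y$ of length $3$. So $st\le 6\cdot4=24$, a contradiction.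

The general proof has the same two steps. The first is a variance estimate (Lemma~\ref{lem:var}). The second works because in a distance-regular graph the geodesics of a given length are spread evenly over the edges (Lemma~\ref{lem:geo}). The two bounds must then be compared for all possible parameters, and two things can go wrong. When $D$ is large, geodesics have many chances to cross the cut and the count weakens; lower bounds for the numbers $c_i$ limit $D$. And for $D=5$ the two steps cannot suffice, since the Desargues graph has $D=5$. There an eigenvalue bound (Lemma~\ref{lem:spec}) takes over.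

\section{Three bounds on zero pairs}

In this section $k\ge 3$, $D\ge3$, and $(S,T)$ is a zero pair with $s$, $t$, $f$ as above. The first bound is for small $S$.

\begin{lemma}\label{lem:var}
If $2\le s<k_2-k+1$, then $f>k-1$. If $s=k_2-k+1\ge2$ and $f=k-1$, then any two vertices of $S$ are at distance $2$, $|N(S)|=s+k-1$, and every vertex of $N(S)$ has the same number $ks/|N(S)|$ of neighbors in $S$. The same holds with $T$ and $t$ in place of $S$ and $s$.
\end{lemma}

\begin{proof}
For $y\in N(S)$ let $m_y=|\Gamma(y)\cap S|$. Then $\sum m_y=ks$. The sum $\sum m_y^2$ counts triples $(x,y,x')$ with $x,x'\in S\cap\Gamma(y)$; there are $ks$ with $x=x'$, and each ordered pair of distinct vertices of $S$ contributes $c_2$ or $0$. So $\sum m_y^2\le ks+c_2s(s-1)$, and by Cauchy--Schwarz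
\[
 |N(S)|\ge\frac{k^2s}{k+c_2(s-1)} .
\]
With $u=s-1$ and $c_2k_2=k^2-k$,
\[
 k^2s-(s+k-1)\bigl(k+c_2(s-1)\bigr)=u\,(k^2-k-c_2k-c_2u)=c_2u\,(k_2-k-u).
\]
So $|N(S)|\ge s+k-1$ for $0\le u\le k_2-k$, strictly if $0<u<k_2-k$. Since $N(S)\cap T=\emptyset$, we have $f\ge|N(S)|-s$, and the first claim follows. If $s=k_2-k+1$ and $f=k-1$, then $s+k-1\le|N(S)|\le s+f=s+k-1$, so equality holds in all the estimates: in Cauchy--Schwarz, i.e.\ $m_y$ is constant, and in the count of triples, i.e.\ all pairs in $S$ are at distance $2$. The statement for $T$ follows by interchanging the color classes.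
\end{proof}

The second bound counts geodesics across the cut. Part (i) uses all geodesics from $S$ to $T$. Part (ii) uses only those of one length; it is useful when $S$ is small compared with a sphere.

\begin{lemma}\label{lem:geo}
\emph{(i)} $st\le fM$, where $M=\sum_{l\ge1}l\,k_{2l+1}$.

\emph{(ii)} For $1\le i\le D$ we have $s(k_i-s-f)\le f\,k_i\lfloor i/2\rfloor$. If $i$ is even, then the stronger inequality $s(k_i-s)\le f\,k_i\,i/2$ holds.
\end{lemma}

\begin{proof}
Two vertices at distance $i$ are joined by $g_i=c_1c_2\cdots c_i$ geodesics. Fix an ordered pair $(y,z)$ of adjacent vertices and a position $j$ with $0\le j\le i-1$. We count the geodesics $(p_0,\dots,p_i)$ with $p_j=y$, $p_{j+1}=z$. First extend to the right: $p_{j+2},\dots,p_i$ must be at distances $2,\dots,i-j$ from $p_j$, which leaves $b_1,\dots,b_{i-j-1}$ choices. Then extend to the left: $p_{j-1},\dots,p_0$ must be at distances $i-j+1,\dots,i$ from $p_i$, which leaves $b_{i-j},\dots,b_{i-1}$ choices. The path obtained has length $i$ and $d(p_0,p_i)=i$, so it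 is a geodesic. The number sought is therefore
\[
 b_1b_2\cdots b_{i-1}=\frac{k_ig_i}{k},
\]
whatever the position $j$ and the edge.

A geodesic from $p_0\in S\subseteq U$ to a vertex of $W$ makes a step from $U$ to $W$, hence from $Y\setminus T$ to $X\setminus S$. As $p_0\in X$, the step is at an odd position $j\le i-1$. There are $\lfloor i/2\rfloor$ such positions and, by \eqref{eq:cut}, $kf$ such steps. So at most $kf\lfloor i/2\rfloor k_ig_i/k$ geodesics of length $i$ go from $S$ to $W$, and since each pair at distance $i$ is joined by $g_i$ of them,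
\begin{equation}\label{eq:pairs}
 \#\{(x,w)\in S\times W:\ d(x,w)=i\}\le f\,k_i\lfloor i/2\rfloor .
\end{equation}
For odd $i$ these are the pairs at distance $i$ in $S\times T$. None has distance $1$; summing over odd $i=2l+1\ge3$ gives (i). For (ii), let $x\in S$. If $i$ is odd, then $|\Gamma_i(x)\cap T|\ge k_i-|Y\setminus T|=k_i-s-f$. If $i$ is even, then $|\Gamma_i(x)\cap(X\setminus S)|\ge k_i-s$. Summing over $x\in S$ and using \eqref{eq:pairs} gives (ii).
\end{proof}

\begin{lemma}\label{lem:spec}
If $\theta$ is the second largest eigenvalue of $\Gamma$, then $k^2st\le\theta^2(v-s)(v-t)$.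
\end{lemma}

\begin{proof}
Write the characteristic vectors as $\chi_S=\frac sv\mathbf 1+u$, $\chi_T=\frac tv\mathbf 1+w$ with $u,w\perp\mathbf 1$. Then $|u|^2=s(v-s)/v$, $|w|^2=t(v-t)/v$. The eigenvalues of $\Gamma$ are the singular values of $N$ and their negatives, and $k$ is simple as $\Gamma$ is connected. As $N\mathbf 1=N^{\top}\mathbf 1=k\mathbf 1$, the norm of $N$ on $\mathbf 1^{\perp}$ is $\theta$. So $0=\chi_S^{\top}N\chi_T=kst/v+u^{\top}Nw\ge kst/v-\theta|u||w|$. Now move the last term to the left, square, and divide by $st/v^2$.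
\end{proof}

\section{Diameter three, and tight pairs}\label{sec:setup}

\subsection*{Diameter three}

Let $D=3$ and $k\ge3$, and let $(S,T)$ be a zero pair with $s,t\ge2$. For $x\in X$ we have $X=\{x\}\cup\Gamma_2(x)$, so $v=1+k_2$. For $y\in T$ we have $S\subseteq X\setminus\Gamma(y)$, so $s\le v-k=k_2-k+1$. If $s=v-k$, then $\Gamma(y)=X\setminus S$ for every $y\in T$, and two vertices of $T$ would have $k$ common neighbors, whereas $c_2<k$. So $s<k_2-k+1$, and $f\ge k$ by Lemma~\ref{lem:var}. This is Theorem~\ref{thm:equality} for $D=3$: the variance estimate covers the whole range of $s$.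

\subsection*{Tight pairs}

From now on $k\ge3$ and $D\ge4$. Put
\[
 \rho=\frac k{c_2},\qquad \gamma=\frac{c_3}{c_2},\qquad R=k_2-k+1 .
\]
Then $k_2=\rho(k-1)$, $b_2=(\rho-1)c_2$ and $R=(\rho-1)(k-1)$. By \eqref{eq:mono}, $c_2\le b_2$, so $\rho\ge2$, $R\ge k-1\ge2$ and $v\ge1+k_2+k_4\ge2+2(k-1)=2k$.

Suppose that some zero pair has $s,t\ge2$ and $s+t\ge v-k+1$. Since $v-k+1\ge k+1\ge4$, we can delete vertices from $S$ and $T$ until
\begin{equation}\label{eq:tight}
 s,t\ge2,\qquad s+t=v-k+1,\qquad\text{i.e. } f=k-1 .
\end{equation}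
We call a zero pair with \eqref{eq:tight} \emph{tight}. The rest of the paper proves the following.

\begin{proposition}\label{prop:tight}
Let $k\ge3$, $D\ge4$. If $\Gamma$ has a tight pair $(S,T)$, then $\Gamma$ is the Desargues graph, $s=t=4$, and with a suitable labeling $X$ is the set of $2$-subsets, $Y$ the set of $3$-subsets, $S$ the set of $2$-subsets containing a point $a$ and $T$ the set of $3$-subsets avoiding $a$.
\end{proposition}

Proposition~\ref{prop:tight} implies Theorem~\ref{thm:equality} for $D\ge4$. Indeed, the pair described is a zero pair with $s+t=8=v-k+1$. It is also maximal: $N(S)$ is the set of all six $3$-subsets containing $a$, so $Y\setminus N(S)=T$, and $N(T)$ is the set of the six $2$-subsets avoiding $a$, so $X\setminus N(T)=S$. Hence the zero pair before the deletions was the same pair.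

Let $(S,T)$ be a tight pair. By Lemma~\ref{lem:var}, $s,t\ge R$. As $s+t=R+(v-k_2)$, this gives
\begin{equation}\label{eq:R}
 R\le s,t\le v-k_2,\qquad st\ge R(v-k_2).
\end{equation}
By Lemma~\ref{lem:geo}(i), $R(v-k_2)\le(k-1)M$, i.e.\ $(\rho-1)(v-k_2)\le\sum_{l\ge1}l\,k_{2l+1}$. Writing $v=\sum_{l\ge0}k_{2l+1}$ we get the basic inequality
\begin{equation}\label{eq:P}
 \sum_{l\ge0}(\rho-1-l)\,k_{2l+1}\le(\rho-1)k_2 .
\end{equation}
We want to contradict \eqref{eq:P}. Already the first two terms on the left tend to be too large. Since $k_2=\rho(k-1)$, we have $k_1=k>k_2/\rho$; and $k_3=k_2b_2/c_3=k_2(\rho-1)/\gamma$. So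
\begin{equation}\label{eq:two}
 (\rho-1)k_1+(\rho-2)k_3>(\rho-1)k_2\left[\frac1\rho+\frac{\rho-2}\gamma\right].
\end{equation}

\begin{lemma}\label{lem:obs}
If $c_3\le k/2$, $\rho\ge3$ and $\sum_{l\ge2}(\rho-1-l)k_{2l+1}\ge0$, then \eqref{eq:P} fails.
\end{lemma}

\begin{proof}
The hypothesis $c_3\le k/2$ says $\gamma\le\rho/2$. So the bracket in \eqref{eq:two} is at least $\frac{1+2(\rho-2)}\rho=\frac{2\rho-3}{\rho}\ge1$.
\end{proof}

Thus we need upper bounds for $c_3$ and for the diameter in terms of $\rho$: the coefficient of $k_{2l+1}$ in \eqref{eq:P} is negative only if $l>\rho-1$. Since $k=c_D$, bounds on $D$ come from lower bounds on the growth of the $c_i$.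

\section{Growth of the intersection numbers}

\begin{lemma}\label{lem:super}
If $i,j\ge1$, $i+j\le D$ and $c_{i+1}>c_i$, then $c_{i+j}\ge c_i+c_j$.
\end{lemma}

\begin{proof}
Let $d(x,z)=i+j$, $d(x,y)=i$, $d(y,z)=j$. Then $C(x,y)\subseteq C(x,z)$. Put $P=C(x,z)\setminus C(x,y)$, so $|P|=c_{i+j}-c_i$ and $d(p,y)=i+1$ for $p\in P$. We count the pairs $(p,u)$ with $p\in P$, $u\in C(y,z)$ and $d(p,u)=i$.

Let $u\in C(y,z)$. Then $d(x,u)=i+1$ and $C(x,y)\subseteq C(x,u)\subseteq C(x,z)$. The elements of $P$ at distance $i$ from $u$ are those of $C(x,u)\setminus C(x,y)$; there are $c_{i+1}-c_i$ of them.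

Let $p\in P$. The $u\in C(y,z)$ with $d(p,u)=i$ lie in $C(y,p)$, which has size $c_{i+1}$. It contains the $c_i$-set $C(y,x)$, whose elements are at distance $i-1$ from $x$ and at most $i$ from $p$. This set is disjoint from $C(y,z)$, whose elements are at distance $i+1$ from $x$. So there are at most $c_{i+1}-c_i$ such $u$.

Hence $c_j(c_{i+1}-c_i)\le|P|(c_{i+1}-c_i)$, and $c_j\le|P|=c_{i+j}-c_i$.
\end{proof}

We shall use three consequences (recall that $D\ge4$).
\begin{itemize}
\item[(a)] If $c_2\ge2$, then $c_{j+1}\ge c_j+1$ whenever $1\le j<D$ (take $i=1$). In particular $c_3>c_2$.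
\item[(b)] If $c_3>c_2$, then $c_{j+2}\ge c_j+c_2$ whenever $j\ge1$ and $j+2\le D$ (take $i=2$). Hence $c_{2j}\ge jc_2$ for $2j\le D$, $j\ge1$, and $c_{2d+1}\ge c_3+(d-1)c_2$ for $2d+1\le D$, $d\ge1$.
\item[(c)] If $c_3=c_2$, then $c_2=c_3=1$, by (a).
\end{itemize}
In case (b) we also need $c_3$ to be substantially larger than $c_2$. The next lemma is a special case of \cite[Theorem 5.4.1]{BCN}; we give a proof.

\begin{lemma}\label{lem:threehalves}
If $D\ge4$ and $c_3>c_2$, then $c_3\ge\frac32c_2$.
\end{lemma}

\begin{proof}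
This is clear if $c_2=1$. Let $c_2\ge2$ and suppose that $c_3<\frac32c_2$. We first note:

\smallskip
($\star$) \emph{If $d(a,u)=3$ and $g\ne g'$ are in $C(u,a)$, then $g$ and $g'$ have fewer than $c_2/2$ common neighbors outside $\Gamma(a)$.}

\smallskip\noindent
Indeed, $C(a,g)$ and $C(a,g')$ are $c_2$-subsets of the $c_3$-set $C(a,u)$. So they share at least $2c_2-c_3>c_2/2$ vertices, which are common neighbors of $g,g'$ in $\Gamma(a)$. In all, $g$ and $g'$ have $c_2$ common neighbors.

\smallskip
We now construct two vertices violating ($\star$). Let $d(x,z)=2$, $B=\Gamma(z)\cap\Gamma_3(x)$, so $|B|=b_2$, and choose $p\in\Gamma(x)\cap\Gamma_3(z)$. Then $C(z,x)\subseteq C(z,p)$, and the remaining $c_3-c_2$ vertices of $C(z,p)$ are the vertices of $B$ at distance $2$ from $p$. The other vertices of $B$ are at distance $4$ from $p$. Since $D\ge4$ we have $c_3<k$, so $0<c_3-c_2<k-c_2=b_2$. So there are $w',w\in B$ with $d(p,w')=2$ and $d(p,w)=4$. As both are adjacent to $z$, $d(w,w')=2$.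

The common neighbors of $w,w'$ lie in $\Gamma_2(x)\cup\Gamma_4(x)$, and those in $\Gamma_2(x)$ lie in $C(w',x)$. This $c_3$-set contains the $c_2$ common neighbors of $p$ and $w'$, and none of these is adjacent to $w$, because $d(p,w)=4$. So $w,w'$ have at most $c_3-c_2<c_2/2$ common neighbors in $\Gamma_2(x)$, and more than $c_2/2$ in $\Gamma_4(x)$.

Finally let $q$ be a common neighbor of $x$ and $z$. Then $d(q,w)=d(q,w')=2$. Each common neighbor $u$ of $w,w'$ in $\Gamma_4(x)$ has $d(u,q)=3$, so $w,w'\in C(u,q)$. By ($\star$) with $a=q$, $w$ and $w'$ have fewer than $c_2/2$ common neighbors outside $\Gamma(q)$. But all those in $\Gamma_4(x)$ are outside $\Gamma(q)$, a contradiction.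
\end{proof}

\section{The case $c_3>c_2$, $D\ne5$}

Let $(S,T)$ be a tight pair. In this section we contradict \eqref{eq:P} by verifying the hypotheses of Lemma~\ref{lem:obs}.

\medskip\noindent\textbf{$D=4$.}
By \eqref{eq:R}, $1+k_4=v-k_2\ge R$. Since $k_2b_2/k=(k-1)(\rho-1)=R$ and $c_4=k$, we have $k_4=Rb_3/c_3$. So $R(c_3-b_3)\le c_3$.

If $b_3<c_3$, then $k-1\le R\le R(c_3-b_3)\le c_3\le k-1$. So equality holds throughout, and $c_3=k-1$, $b_3=1$, $c_3-b_3=1$. Hence $k=3$, and $R=k-1$ gives $\rho=2$, so $c_2=3/2$, which is impossible.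

So $b_3\ge c_3$, i.e.\ $k\ge2c_3$, and $2c_3\ge3c_2$ by Lemma~\ref{lem:threehalves}. Thus $c_3\le k/2$ and $\rho\ge3$. The sum in Lemma~\ref{lem:obs} is zero, as $k_{2l+1}=0$ for $l\ge2$, and the lemma gives a contradiction.

\medskip\noindent\textbf{$D\ge6$.}
By \eqref{eq:mono}, $c_3\le b_3$, so $c_3\le k/2$.

If $D=2d$, then $k=c_{2d}\ge dc_2$, so $\rho\ge d\ge3$. The indices in \eqref{eq:P} satisfy $2l+1\le2d-1$, so $l\le d-1\le\rho-1$ and all coefficients are nonnegative. Lemma~\ref{lem:obs} applies.

Let $D=2d+1\ge7$. By (b) and Lemma~\ref{lem:threehalves}, $k\ge c_3+(d-1)c_2\ge(d+\frac12)c_2$, so $\rho\ge d+\frac12>3$. Now $l\le d$. If $\rho\ge d+1$, all coefficients are nonnegative and Lemma~\ref{lem:obs} applies. Otherwise only the coefficient of $k_D$ is negative, and we compare $k_D$ with $k_{D-2}$. As $k<(d+1)c_2$, we have $c_{D-1}=c_{2d}\ge dc_2\ge\frac{d+1}2c_2>k/2$, so $b_{D-1}\le c_{D-1}$, and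
\[
 k_D=k_{D-2}\,\frac{b_{D-2}\,b_{D-1}}{c_{D-1}\,k}\le k_{D-2}.
\]
The terms with $l=d-1$ and $l=d$ contribute $(\rho-d)k_{D-2}+(\rho-1-d)k_D\ge\frac12k_{D-2}-\frac12k_D\ge0$. As $d-1\ge2$, both belong to the sum in Lemma~\ref{lem:obs}, whose other terms are nonnegative. So the lemma applies again.

\section{The case $c_3>c_2$, $D=5$}\label{sec:five}

For $D=5$ the inequality $c_3\le b_3$ is not available, and $\rho$ can be less than $3$. Both the $5$-cube and the Desargues graph belong to this case, with parameters that satisfy \eqref{eq:P}. The new ingredient is that besides $\pm k$ there are only two pairs $\pm\theta_1$, $\pm\theta_2$ of eigenvalues, so that the trace of the square of the intersection matrix gives a good bound for $\theta_1$.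

\subsection*{Preparation}

Let $(S,T)$ be a tight pair. Put $P=b_2b_3$ and $Q=c_3c_4$. Since $k_2b_2=Rk$,
\[
 v=1+k_2+k_4,\qquad k_4=\frac{k_2P}{Q}=\frac{R\,kb_3}{Q}.
\]
By Lemma~\ref{lem:threehalves} and the consequences of Lemma~\ref{lem:super},
\begin{equation}\label{eq:c5}
 c_3\ge\tfrac32c_2,\qquad c_4\ge2c_2,\qquad k=c_5\ge c_3+c_2\ge\tfrac52c_2,\qquad c_4\ge c_3+1\ \text{ if } c_2\ge2 .
\end{equation}
By \eqref{eq:R}, $1+k_4=v-k_2\ge R$. As $k_4$ and $R$ are integers, there are two possibilities:
\[
 \text{(I)}\quad k_4\ge R,\ \text{ i.e. } kb_3\ge Q;\qquad\qquad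
 \text{(II)}\quad k_4=R-1,\ \text{ and then } kb_3<Q .
\]

\subsection*{The spectral estimate}

Recall that a distance-regular graph of diameter $D$ has exactly $D+1$ distinct eigenvalues, and that they are the eigenvalues of the tridiagonal $(D+1)\times(D+1)$ intersection matrix, which has (in the bipartite case) zero diagonal, entries $b_0,\dots,b_{D-1}$ on one side of the diagonal and $c_1,\dots,c_D$ on the other. The spectrum of a bipartite graph is symmetric. So for $D=5$ the six distinct eigenvalues are $\pm k,\pm\theta_1,\pm\theta_2$ with $k>\theta_1>\theta_2>0$. Half the trace of the square of the matrix is $\sum_{i=0}^4b_ic_{i+1}$, so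
\[
 k^2+\theta_1^2+\theta_2^2=k+(k-1)c_2+b_2c_3+b_3c_4+b_4k .
\]
Substituting $b_i=k-c_i$, the right side becomes $k^2+k+kc_2-c_2+kc_3-c_2c_3-c_3c_4$. On the other hand, $b_2(b_3-1)=k^2-kc_3-k-kc_2+c_2c_3+c_2$. So $\theta_1^2+\theta_2^2=k^2-\Delta$ with
\[
 \Delta=b_2(b_3-1)+c_3c_4=P+Q-b_2>0 ,
\]
and $\theta_1^2\le k^2-\Delta$. As $(v-s)(v-t)=vf+st$ and $f=k-1$, Lemma~\ref{lem:spec} with $\theta=\theta_1$ gives
\begin{equation}\label{eq:spec}
 st\,\Delta\le(k^2-\Delta)(k-1)v .
\end{equation}

\subsection*{Case (I), $\rho\ge4$}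

Here \eqref{eq:P} still suffices. From $k(k-c_3)=kb_3\ge Q\ge2c_2c_3$ we get
\begin{equation}\label{eq:c3up}
 c_3\le\frac{k^2}{k+2c_2}=\frac{k\rho}{\rho+2},\qquad\text{i.e. } \gamma\le\frac{\rho^2}{\rho+2}.
\end{equation}
The coefficient $\rho-3$ of $k_5$ is positive. So by \eqref{eq:two} the left side of \eqref{eq:P} exceeds
\[
 (\rho-1)k_2\left[\frac1\rho+\frac{(\rho-2)(\rho+2)}{\rho^2}\right]=(\rho-1)k_2\left[1+\frac1\rho-\frac4{\rho^2}\right]\ge(\rho-1)k_2,
\]
a contradiction.

\subsection*{Case (I), $\rho<4$}

By \eqref{eq:R}, $st\ge R(1+k_4)$. Moreover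
\[
 \frac{1+k_4}v\ge\frac{k_4}{k_2+k_4}=\frac P{P+Q},\qquad\frac R{k-1}=\rho-1=\frac{b_2}{c_2}.
\]
So dividing \eqref{eq:spec} by $(k-1)v$ gives $\frac{b_2}{c_2}\cdot\frac P{P+Q}\,(P+Q-b_2)\le k^2+b_2-P-Q$. Since
\[
\frac{P}{P+Q}(P+Q-b_2)=P-b_2\,\frac P{P+Q}>P-b_2=b_2(b_3-1),
\]
we obtain $\frac{b_2}{c_2}\,b_2(b_3-1)<k^2-b_2(b_3-1)-Q$. As $b_2\bigl(\frac{b_2}{c_2}+1\bigr)=(\rho-1)k$, this says
\begin{equation}\label{eq:F}
 F:=(\rho-1)k(b_3-1)+c_3c_4<k^2 .
\end{equation}
We show that, on the contrary, case (I) with $\rho<4$ either forces $F\ge k^2$ or is impossible outright. The bound \eqref{eq:c3up} holds here too. Together with $c_3\ge\frac32c_2=\frac{3k}{2\rho}$ it gives $\rho^2\ge\frac32\rho+3$, so $\rho>2.63$.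

\smallskip
\emph{$k\ge12$.} As $c_4\ge2c_2$, $F\ge(\rho-1)k(k-c_3-1)+2c_2c_3$. The coefficient of $c_3$ in this expression is $-(\rho-1)k+2k/\rho<0$, so we may insert the upper bound $c_3=k\rho/(\rho+2)$ from \eqref{eq:c3up}. Then $k-c_3=2k/(\rho+2)$ and $2c_2c_3=2k^2/(\rho+2)$, so
\[
 F\ge\frac{2\rho k^2}{\rho+2}-(\rho-1)k .
\]
The right side is at least $k^2$ if and only if
\[
 k\ge\frac{(\rho-1)(\rho+2)}{\rho-2}=\rho+3+\frac4{\rho-2}.
\]
The last expression is a convex function of $\rho>2$. It is less than $11.98$ at $\rho=2.63$ and equals $9$ at $\rho=4$, so it is less than $12$ in between. Hence $F\ge k^2$.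

\smallskip
\emph{$k\le11$.} The pairs $(c_2,k)$ with $2.63<k/c_2<4$ are $(1,3)$, $(2,6)$, $(2,7)$, $(3,8)$, $(3,9)$, $(3,10)$, $(3,11)$, $(4,11)$. As $k_2=k(k-1)/c_2$ is an integer, $(3,8)$, $(3,11)$ and $(4,11)$ do not occur. For the others we use \eqref{eq:c5} and the condition $kb_3\ge c_3c_4$ of case (I).
\begin{itemize}
\item $(1,3)$: $c_3=2$, $c_4\ge2$, so $kb_3=3<4\le c_3c_4$, a contradiction.
\item $(2,6)$: $c_3\ge3$, $c_4\ge4$. If $c_3=3$, then $F\ge2\cdot6\cdot2+3\cdot4=36=k^2$. If $c_3\ge4$, then $kb_3\le12<4\cdot5\le c_3c_4$, a contradiction.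
\item $(2,7)$: $c_3\ge3$, $c_4\ge4$. If $c_3=3$, then $F\ge\frac52\cdot7\cdot3+3\cdot4>49=k^2$. If $c_3=4$, then $c_4\ge5$ and $F\ge\frac52\cdot7\cdot2+4\cdot5=55>49$. If $c_3\ge5$, then $kb_3\le14<5\cdot6\le c_3c_4$, a contradiction.
\item $(3,9)$: $c_3\ge5$, $c_4\ge6$. If $c_3=5$, then $F\ge2\cdot9\cdot3+5\cdot6=84>81=k^2$. If $c_3\ge6$, then $kb_3\le27<6\cdot7\le c_3c_4$, a contradiction.
\item $(3,10)$: $c_3\ge5$, $c_4\ge6$. If $c_3=5$, then $F\ge\frac73\cdot10\cdot4+5\cdot6>100=k^2$. If $c_3\ge6$, then $kb_3\le40<6\cdot7\le c_3c_4$, a contradiction.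
\end{itemize}
So there is a contradiction, to \eqref{eq:F} or to $kb_3\ge Q$, in all cases, and case (I) does not occur.

\subsection*{Case (II): two parameter sets}

Now $v-k_2=1+k_4=R$, so $s=t=R$ by \eqref{eq:R}, and $v=R+k_2=2R+k-1=(k-1)(2\rho-1)$. So \eqref{eq:spec} reads $(\rho-1)^2\Delta\le(k^2-\Delta)(2\rho-1)$. Collecting the terms with $\Delta$, we get $\rho^2\Delta\le(2\rho-1)k^2$, i.e.\ $\Delta\le c_2(2k-c_2)$. On the other hand $Q>kb_3$, so
\[
 \Delta=b_2(b_3-1)+Q>b_2b_3-b_2+kb_3=(2k-c_2)b_3-b_2 .
\]
Hence $(2k-c_2)(b_3-c_2)<b_2<2k-c_2$, so $b_3\le c_2$. As $b_3\ge c_2$ by \eqref{eq:mono},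
\[
 b_3=c_2,\qquad c_3=b_2,\qquad k_4=\frac{k_2b_2b_3}{c_3c_4}=\frac{k_2c_2}{c_4}=\frac{k(k-1)}{c_4}=R-1 .
\]
Since $c_4\ge2c_2$ and $c_2R=b_2(k-1)$, we get $k(k-1)\ge2c_2(R-1)=2b_2(k-1)-2c_2$, i.e.
\[
 (k-1)(k-2c_2)\le2c_2 .
\]
By \eqref{eq:c5}, $k-2c_2\ge\frac12c_2$. So $k-1\le4$, i.e.\ $k\le5$, and then $c_2\le\frac25k\le2$.

If $c_2=2$, then $k=5$, $R=6$, $c_3=b_2=3$, $c_4=20/5=4$; these are the parameters of the $5$-cube. If $c_2=1$, then $(k-1)(k-2)\le2$, so $k=3$, $R=4$, $c_3=b_2=2$, $c_4=6/3=2$; these are the parameters of the Desargues graph. To treat these two parameter sets we use the structure of $S$ given by the equality case of Lemma~\ref{lem:var}.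

\subsection*{The parameters of the $5$-cube}

Let $k=5$, $c_2=2$, $c_3=3$, $s=6$. By Lemma~\ref{lem:var}, the vertices $x_1,\dots,x_6$ of $S$ have pairwise distance $2$, $|N(S)|=10$, and each vertex of $N(S)$ has exactly $30/10=3$ neighbors in $S$. Let $y\in N(S)$ have the neighbors $x_1,x_2,x_3$ in $S$, and let $m\in\{4,5\}$. Then $d(x_m,y)=3$, and every common neighbor of $x_m$ with one of $x_1,x_2,x_3$ lies in the $3$-set $C(x_m,y)$. Each of $x_1,x_2,x_3$ has $c_2=2$ common neighbors with $x_m$. This makes $6$ adjacencies between $\{x_1,x_2,x_3\}$ and $C(x_m,y)$. But each element of $C(x_m,y)$ is adjacent to $x_m$, hence to at most two of $x_1,x_2,x_3$. So it is adjacent to exactly two of them. The three resulting $2$-subsets of $\{1,2,3\}$ cover each element exactly twice, so they are the three different $2$-subsets. Hence some vertex has exactly the neighbors $x_1,x_2,x_m$ in $S$. Together with $y$, the cases $m=4$ and $m=5$ give three common neighbors of $x_1$ and $x_2$, contradicting $c_2=2$.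

\subsection*{The parameters of the Desargues graph}

Let $k=3$, with $(c_1,\dots,c_5)=(1,1,2,2,3)$ and $(b_0,\dots,b_4)=(3,2,2,1,1)$. These numbers determine the Desargues graph \cite{BBS}, \cite[Theorem 7.5.1]{BCN}. We do not need this fact: the tight pair itself lets us reconstruct the graph, and we then see where $S$ and $T$ lie.

We have $k_2=k_3=6$, $v=10$, $s=t=4$, $f=2$. By Lemma~\ref{lem:var}, the vertices $x_1,\dots,x_4$ of $S$ have pairwise distance $2$, $|N(S)|=6$, and each vertex of $N(S)$ has exactly two neighbors in $S$. As $c_2=1$, for each pair $\{i,j\}$ there is a unique common neighbor $y_{ij}$ of $x_i$ and $x_j$. These six vertices are distinct and form $N(S)=Y\setminus T$. By Lemma~\ref{lem:var} for $T$, we have $N(T)=X\setminus S$, and each of its six vertices has exactly two neighbors in $T$.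

So each $y_{ij}$ has one neighbor $z_{ij}$ outside $S$, and each vertex of $X\setminus S$ has one neighbor outside $T$. Thus $y_{ij}\mapsto z_{ij}$ is a bijection from $Y\setminus T$ onto $X\setminus S$. It remains to find the neighbors of $z_{ij}$ in $T$.

Fix $i$. The set $\Gamma_2(x_i)$ consists of the three $x_j$ and the three $z_{ij}$ with $j\ne i$. So $\Gamma_3(x_i)$ consists of the three $y_{jl}$ with $j,l\ne i$ and of the vertices of $T$ adjacent to some $z_{ij}$. As $k_3=6$, there are exactly three of the latter. Hence exactly one vertex of $T$, call it $t_i$, is adjacent to no $z_{ij}$ ($j\ne i$). If $t_i=t_j$ for some $i\ne j$, then this vertex, all of whose neighbors are in $X\setminus S$, would be nonadjacent to the five vertices $z_{lm}$ with $\{l,m\}\cap\{i,j\}\ne\emptyset$, and would have at most one neighbor. So $T=\{t_1,t_2,t_3,t_4\}$. Finally, $z_{ij}$ is adjacent to neither $t_i$ nor $t_j$ and has two neighbors in $T$. So it is adjacent to $t_l$ and $t_m$, where $\{i,j,l,m\}=\{1,2,3,4\}$.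

All edges are now known, and
\[
 x_i\mapsto\{a,i\},\qquad y_{ij}\mapsto\{a,i,j\},\qquad z_{ij}\mapsto\{i,j\},\qquad t_i\mapsto\{1,2,3,4\}\setminus\{i\}
\]
is an isomorphism onto the Desargues graph on $\{a,1,2,3,4\}$. It maps $S$ to the set of $2$-subsets containing $a$ and $T$ to the set of $3$-subsets avoiding $a$, as claimed in Proposition~\ref{prop:tight}.

\section{The case $c_3=c_2$}

By consequence (c) of Lemma~\ref{lem:super}, $c_2=c_3=1$. Put $q=k-1\ge2$. Then $\rho=k$, $R=q^2$, and a tight pair has $f=q$. Let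
\[
 h=\max\{i:\ c_i=1\}.
\]
Then $3\le h\le D-1$, and $k_i=(q+1)q^{i-1}$ for $1\le i\le h$. The $c_i$ may now grow slowly, and $D$ can be large compared with $\rho$, so \eqref{eq:P} is of little use. Instead the spheres grow exponentially up to radius $h$, and Lemma~\ref{lem:geo}(ii) is strong. The plan is to use part (i) once, to bound $s$ by about $q^2h$, and then to use part (ii) for a suitable $i\le h$.

By Lemma~\ref{lem:super} with $i=h$, $c_{h+j}\ge c_j+1$ for $j\ge1$, $h+j\le D$. Hence $c_{1+nh}\ge1+n$ if $1+nh\le D$. As $c_i=1+q=k$ only for $i=D$, this gives $D\le1+qh$.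

Let $(S,T)$ be a tight pair. For the rest of this section we assume, by symmetry, that $s\le t$, so $t\ge(v-k+1)/2$. We have $M\le\lfloor\frac{D-1}2\rfloor\sum_{l\ge1}k_{2l+1}=\lfloor\frac{D-1}2\rfloor(v-k)$. So $st\le qM$ (Lemma~\ref{lem:geo}(i)) and \eqref{eq:R} give
\begin{equation}\label{eq:range}
 q^2\le s<2q\left\lfloor\tfrac{D-1}2\right\rfloor\le q(D-1)\le q^2h .
\end{equation}

If $s>qi$, then Lemma~\ref{lem:geo}(ii) shows that the sphere of radius $i$ cannot be much larger than $S$. We apply this to the largest possible $i\le h$.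

\begin{lemma}\label{lem:U}
Put $i=\min\bigl(h,\lceil s/q\rceil-1\bigr)$. Then $i\le3$ if $q\ge3$, and $i\le4$ if $q=2$.
\end{lemma}

\begin{proof}
Since $s\ge q^2$, we have $i\ge1$; also $s>qi$. If $k_i\ge2(s+q)$, then $s(k_i-s-q)\ge sk_i/2>qk_i\,i/2\ge qk_i\lfloor i/2\rfloor$, contradicting Lemma~\ref{lem:geo}(ii) with $f=q$. So $k_i<2(s+q)$.

If $i=h$, then $s+q<q(qi+1)$ by \eqref{eq:range}. If $i=\lceil s/q\rceil-1$, then $s\le q(i+1)$ and $s+q\le q(i+2)\le q(qi+1)$, because $(q-1)i\ge1$. So in both cases $k_i<2q(qi+1)$, i.e.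
\begin{equation}\label{eq:exp}
 (q+1)q^{i-2}<2(qi+1).
\end{equation}
Let $q\ge3$. For $i=4$, \eqref{eq:exp} is false, as $q^3+q^2\ge12q>8q+2$. When $i\ge4$ increases by $1$, the left side grows by $(q^2-1)q^{i-2}>2q$ and the right side by $2q$. So \eqref{eq:exp} is false for all $i\ge4$. Let $q=2$. For $i=5$, \eqref{eq:exp} is false, as $24>22$. When $i\ge5$ increases by $1$, the left side grows by $3\cdot2^{i-2}>4$ and the right side by $4$. So \eqref{eq:exp} is false for all $i\ge5$.
\end{proof}

\subsection*{$q\ge3$}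

Lemma~\ref{lem:geo}(ii) with $i=3$, $k_3=(q+1)q^2$, says
\[
 s(q^3+q^2-q-s)\le q^3(q+1).
\]
At $s=q^2$ and at $s=q^3-q$ the left side equals $q^3(q^2-1)=q^3(q+1)(q-1)>q^3(q+1)$. As it is concave in $s$, the inequality fails for $q^2\le s\le q^3-q$. So $s\ge q^3-q+1$.

If $h\ge4$, then $s/q>q^2-1$ gives $\lceil s/q\rceil-1\ge q^2-1\ge8$, contradicting Lemma~\ref{lem:U}.

If $h=3$ and $q\ge4$, then $s<3q^2$ by \eqref{eq:range}, but $q^3-q+1-3q^2\ge q^2-q+1>0$, a contradiction.

If $h=3$ and $q=3$, then $D-1\le9$, so $s<2\cdot3\cdot4=24$ by \eqref{eq:range}, but $s\ge25$, a contradiction.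

\subsection*{$q=2$}

Here $k=3$, $f=2$, $R=4$, $k_2=6$, $k_3=12$, and $c_i=2$, $b_i=1$ for $h<i<D$.

\smallskip
\emph{$h=3$.} Then $4\le D\le7$. Lemma~\ref{lem:geo}(i) and \eqref{eq:R} give $4(v-6)\le st\le2M$. Here $k_ic_i=k_{i-1}b_{i-1}$ and $b_3=2$.
\begin{itemize}
\item $D=4$: $v=k_1+k_3=15$ and $M=12$; but $4(v-6)=36>24=2M$.
\item $D=5$: $k_4=12\cdot2/2=12$, $k_5=12\cdot1/3=4$. So $v=3+12+4=19$ and $M=12+2\cdot4=20$; but $4(v-6)=52>40=2M$.
\item $D=6$: $k_4=12$, $k_5=12\cdot1/2=6$. So $v=3+12+6=21$ and $M=12+2\cdot6=24$; but $4(v-6)=60>48=2M$.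
\item $D=7$: $k_4=12$, $k_5=6$, $k_6=6\cdot1/2=3$, $k_7=3\cdot1/3=1$. So $v=22$ and $M=12+2\cdot6+3\cdot1=27$; but $4(v-6)=64>54=2M$.
\end{itemize}
(The case $D=4$ is the example of Section~\ref{sec:small}.)

\smallskip
\emph{$h\ge4$.} By \eqref{eq:range}, $4\le s<4h$.
\begin{itemize}
\item $s=4=R$. By Lemma~\ref{lem:var}, the vertices of $S$ have pairwise distance $2$, $|N(S)|=6$, and each vertex of $N(S)$ has exactly two neighbors in $S$. Take $x_1,x_2,x_3\in S$ and let $y_{ij}$ be the common neighbor of $x_i$ and $x_j$. The vertices $y_{12},y_{13},y_{23}$ are distinct, and $d(x_1,y_{23})=3$. But $y_{12},y_{13}\in C(x_1,y_{23})$, contradicting $c_3=1$.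
\item $s=5$. Lemma~\ref{lem:geo}(ii) with $i=3$ says $5(12-5-2)=25\le24$, which is false.
\item $6\le s\le18$. As $h\ge4$, $k_4=24$, and Lemma~\ref{lem:geo}(ii) with $i=4$ says $s(24-s)\le96$. But $s(24-s)\ge6\cdot18=108$ on this interval, by concavity.
\item $s\ge19$. Then $4h>19$, so $h\ge5$, and $\lceil s/2\rceil-1\ge9$. This contradicts Lemma~\ref{lem:U}.
\end{itemize}

So there is no tight pair when $c_3=c_2$. Together with the two preceding sections this proves Proposition~\ref{prop:tight}, and hence Theorems~\ref{thm:equality} and~\ref{thm:main}. \qed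

\begin{thebibliography}{9}

\bibitem{BBS}
Biggs, Boshier, Shawe-Taylor,
\emph{Cubic distance-regular graphs},
J. London Math. Soc. 33 (1986).

\bibitem{BCN}
Brouwer, Cohen, Neumaier,
\emph{Distance-Regular Graphs}.

\bibitem{DdC}
\emph{The Combinatorics of Dom de Caen},
\url{https://pure.uvt.nl/ws/portalfiles/portal/625547/Combinatorics.pdf}.

\end{thebibliography}

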